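# Carathéodory completeness without finite compactness in dimension $n\ge 2$

## 1. The Carathéodory pseudodistance and its completeness notions

Throughout, $\mathbb D$ is the unit disc in $\mathbb C$, $B(a,r)\subset\mathbb C$ is an open disc and $\bar B(a,r)$ its closure. On $\mathbb D$ we use
$$\rho(a,b)=\left|\frac{a-b}{1-a\bar b}\right|,\qquad d(a,b)=\tanh^{-1}\rho(a,b).$$
The function $d$ is a distance, invariant under the Möbius automorphisms of $\mathbb D$. The Schwarz–Pick lemma says that a holomorphic $f:\mathbb D\to\mathbb D$ satisfies $\rho(f(a),f(b))\le\rho(a,b)$. After an affine change of variable it applies to any disc: in $B(a,R)$ the pseudohyperbolic distance of the center $a$ and a point $b$ is $|b-a|/R$.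

For a domain $D\subset\mathbb C^n$, $\mathcal O(D)$ is the space of holomorphic functions on $D$, $\mathcal O(D,\mathbb D)$ is the set of those with values in $\mathbb D$, and $\mathcal H^\infty(D)$ is the space of bounded holomorphic functions.

**Definition 1 (Carathéodory pseudodistance).** For $z_1,z_2\in D$,
$$\mathfrak c_D(z_1,z_2)=\sup\{d(f(z_1),f(z_2)): f\in\mathcal O(D,\mathbb D)\}.$$

*Examples.* On $\mathbb D$, Schwarz–Pick gives $\mathfrak c_{\mathbb D}\le d$ and $f(z)=z$ gives equality, so $\mathfrak c_{\mathbb D}=d$. On $\mathbb C$, Liouville's theorem gives $\mathfrak c_{\mathbb C}=0$. On $\mathbb D^*=\mathbb D\setminus\{0\}$ every bounded holomorphic function extends over $0$, so $\mathfrak c_{\mathbb D^*}$ is the restriction of $d$.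

Three elementary facts will be used constantly. First, the triangle inequality for $d$ passes to the supremum, and composition gives the contraction property: if $F:D\to D'$ is holomorphic, then $\mathfrak c_{D'}(F(x),F(y))\le\mathfrak c_D(x,y)$. Second, $|1-a\bar b|\le2$ and $\tanh^{-1}t\ge t$, so for $F\in\mathcal O(D,\mathbb D)$
$$|F(x)-F(y)|\le 2\,\mathfrak c_D(x,y). \tag{1}$$
Third, if the Euclidean ball of radius $2r$ about $a$ lies in $D$ and $x,y$ have distance less than $r/4$ from $a$, then $\lambda\mapsto x+\lambda r\frac{y-x}{|y-x|}$ maps $\mathbb D$ into $D$ when $x\ne y$. Since $|x-y|<r/2$, and $\tanh^{-1}t\le2t$ for $0\le t\le\frac12$, the contraction property gives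
$$\mathfrak c_D(x,y)\le\tanh^{-1}\frac{|x-y|}r\le\frac2r|x-y|. \tag{2}$$
Hence $\mathfrak c_D$ is finite (join two points by a compact curve covered by small balls), and by the triangle inequality it is continuous on $D\times D$.

**Definition 2 ($\mathfrak c$-hyperbolic).** $D$ is $\mathfrak c$-hyperbolic if $\mathfrak c_D$ is a metric, that is, if $\mathcal H^\infty(D)$ separates the points of $D$.

*Examples.* Every bounded domain is $\mathfrak c$-hyperbolic: use the coordinates. The domain $\mathbb C\times\mathbb D$ is not: by Liouville, no bounded function separates $(0,0)$ from $(1,0)$.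

For a $\mathfrak c$-hyperbolic domain in dimension $1$ the topology of $\mathfrak c_D$ is the Euclidean one; in higher dimensions this need not remain true. **From now on, convergence and (relative) compactness always refer to the standard topology.**

**Definition 3 ($\mathfrak c_D$-Cauchy complete).** $D$ is $\mathfrak c$-hyperbolic and every $\mathfrak c_D$-Cauchy sequence converges to a point of $D$.

*Example.* The disc $\mathbb D$ is Cauchy complete. The punctured disc is not: $(1/\nu)_{\nu\ge2}$ is $d$-Cauchy and has no limit in $\mathbb D^*$.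

**Definition 4 ($\mathfrak c_D$-finitely compact).** $D$ is $\mathfrak c$-hyperbolic and every ball $B_{\mathfrak c_D}(a,r)=\{z\in D:\mathfrak c_D(a,z)<r\}$, with $a\in D$ and $0<r<\infty$, is relatively compact in $D$.

*Example.* In $\mathbb D$ the ball about $0$ is $\{|z|<\tanh r\}$, so $\mathbb D$ is finitely compact. In $\mathbb D^*$ the points $1/\nu$ lie in one ball about $\frac12$ and have no limit in $\mathbb D^*$.

**Definition 5 (inner distance).** For a curve $\alpha:[0,1]\to D$, continuous for the standard topology, let $L(\alpha)$ be the supremum of $\sum_i\mathfrak c_D(\alpha(t_{i-1}),\alpha(t_i))$ over all partitions of $[0,1]$. Let $\mathfrak c_D^i(x,y)$ be the infimum of $L(\alpha)$ over curves from $x$ to $y$.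

*Example.* On $\mathbb D$ we have $\mathfrak c^i=d$: by Möbius invariance take $x=0$, $y=r>0$, and $d$ is additive along $[0,r]$.

Always $\mathfrak c_D^i\ge\mathfrak c_D$. By (2) applied to segments, $\mathfrak c_D^i(x,y)\le\frac2r|x-y|$ locally, so $\mathfrak c^i_D$ is finite. It is a length metric as soon as $D$ is $\mathfrak c$-hyperbolic: along a curve $\alpha$ of finite length, $\mathfrak c_D\le\mathfrak c_D^i(\alpha(s),\alpha(t))\le L(\alpha|_{[s,t]})$, so $\alpha$ has the same length for $\mathfrak c_D$ and for $\mathfrak c_D^i$.

## 2. Nodal curves, Stein spaces, null sequences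

**Definition 6 (holomorphic functions on an analytic set).** If $X$ is a closed analytic subset of an open set $W\subset\mathbb C^n$, a function on $X$ is holomorphic if near each point of $X$ it is the restriction of a holomorphic function of the ambient variables. We write $\mathcal O(X)$, with the topology of locally uniform convergence.

*Example (a node).* Let $X=\{(\zeta,\omega):\zeta\omega=0\}$ near $0$. A pair $\varphi_1(\zeta)$, $\varphi_2(\omega)$ of holomorphic functions with $\varphi_1(0)=\varphi_2(0)$ is the restriction of $\varphi_1(\zeta)+\varphi_2(\omega)-\varphi_1(0)$. So on a union of smooth pieces that meet only in such crossings, a function is holomorphic if and only if it is holomorphic on each piece. The normalization pulls the node apart; it is the disjoint union of the two lines.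

**Definition 7 (Stein).** A complex space with countable topology is Stein if its holomorphic functions separate points and the $\mathcal O$-convex hull $\{x:|f(x)|\le\sup_K|f|\ \text{for all } f\}$ of every compact $K$ is compact. A compact $K$ equal to its hull is called $\mathcal O$-convex.

*Examples.* Every planar domain is Stein. The space $\mathbb C^2\setminus\{0\}$ is not: by Hartogs' theorem functions extend over $0$, so the hull of the unit sphere is the closed ball without its center. In $\mathbb D$ the circle $|z|=\frac12$ is not $\mathcal O(\mathbb D)$-convex, but the disc $|z|\le\frac12$ is.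

We shall use the following theorems.

* Narasimhan (*A note on Stein spaces and their normalisations*, 1962): a reduced complex space is Stein if and only if its normalization is.
* Siu (*Every Stein subvariety admits a Stein neighborhood*, Invent. Math. 38 (1976)): a closed Stein analytic subset of a complex space has an open neighborhood that is Stein.
* Cartan's Theorem B, in this consequence: if $X$ is a closed analytic subset of a Stein space $\Omega$, the restriction $\mathcal O(\Omega)\to\mathcal O(X)$ is onto.
* A Stein open set $\Omega\subset\mathbb C^n$ has an exhaustion by $\mathcal O(\Omega)$-convex compacts and a continuous plurisubharmonic exhaustion function.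

**Definition 8 (null sequence).** A sequence of functions is null if it converges to $0$ locally uniformly.

*Example.* $(z^m)_{m\ge1}$ on $\mathbb D$ is null, and $\sup_m|z^m|=|z|$.

If $(h_m)$ is a null sequence of continuous functions on a locally compact space, then $\sup_m|h_m|$ is continuous. Indeed, on a compact set and for $\epsilon>0$ there is $M$ with $|h_m|<\epsilon$ for $m>M$, so
$$\max_{m\le M}|h_m|\le\sup_m|h_m|\le\max_{m\le M}|h_m|+\epsilon,$$
and $\sup_m|h_m|$ is a uniform limit of continuous functions on compact sets. At a single point the values tend to $0$; hence if all $|h_m(x)|<1$, then $\sup_m|h_m(x)|<1$.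

## 3. Does Cauchy completeness force balls to be relatively compact?

Finitely compact implies Cauchy complete: a $\mathfrak c_D$-Cauchy sequence is $\mathfrak c_D$-bounded, so it lies in a relatively compact ball; two of its accumulation points have $\mathfrak c_D$-distance $0$ by continuity, so they coincide and the sequence converges. In dimension $n=1$ the two notions coincide.

**Question.** Is it true, for every $n\ge2$ and every domain $D\subset\mathbb C^n$, that $\mathfrak c_D$-Cauchy complete implies $\mathfrak c_D$-finitely compact?

The question is posed as an open problem in "Properties of Bounded Holomorphic Functions: A Survey" (doi:10.1007/s12220-022-00970-8).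

Simple domains do not separate the notions. In the polydisc $\mathbb D^n$ the coordinate projections give $\mathfrak c(z,z')\ge\max_jd(z_j,z_j')$, so each ball lies in a compact product of closed $d$-balls: $\mathbb D^n$ is finitely compact. The Hartogs triangle $\{|z|<|w|<1\}$ is biholomorphic to $\mathbb D\times\mathbb D^*$ by $(z,w)\mapsto(z/w,w)$. There the points $(0,1/\nu)$ satisfy $\mathfrak c((0,\frac1\nu),(0,\frac1\mu))\le\mathfrak c_{\mathbb D^*}(\frac1\nu,\frac1\mu)=d(\frac1\nu,\frac1\mu)$, so they form a Cauchy sequence without a limit; both properties fail.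

**Theorem 9.** Let $n\ge2$ and $\varepsilon>0$. There are a bounded pseudoconvex domain $D\subset\mathbb C^n$ and points $p_0,p_1,p_2,\dots\in D$ such that

1. $D$ is $\mathfrak c_D$-Cauchy complete;
2. $(p_k)$ has no accumulation point in $D$, but $\mathfrak c_D(p_0,p_k)<\varepsilon$ for all $k\ge1$; so $B_{\mathfrak c_D}(p_0,\varepsilon)$ is not relatively compact and $D$ is not $\mathfrak c_D$-finitely compact;
3. $\inf_{k\ne l,\ k,l\ge1}\mathfrak c_D(p_k,p_l)>0$.

So the implication fails in every dimension $n\ge2$. Together with the case $n=1$: the implication "Cauchy complete $\Rightarrow$ finitely compact" holds for all domains in $\mathbb C^n$ if and only if $n=1$.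

## 4. Chains of discs and the Hopf–Rinow obstruction

To keep a sequence $\mathfrak c_D$-bounded one needs upper bounds for $\mathfrak c_D$. The first method that comes to mind is to join $p_0$ to $p_k$ by a chain of analytic discs in $D$ of bounded total length and to use contraction. The next proposition shows why this cannot succeed.

**Proposition 10.** Let $D$ be $\mathfrak c_D$-Cauchy complete. (a) The topology of $\mathfrak c_D$ is the standard one. (b) All $\mathfrak c_D^i$-balls of finite radius are relatively compact in $D$.

*Proof.* (a) If $\mathfrak c_D(y_\nu,a)\to0$, then $(y_\nu)$ is Cauchy, hence $y_\nu\to b\in D$, and $\mathfrak c_D(b,a)=0$ by continuity, so $b=a$. The converse is the continuity of $\mathfrak c_D$.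

(b) If $\mathfrak c_D^i(y_\nu,a)\to0$, then $\mathfrak c_D(y_\nu,a)\to0$ and $y_\nu\to a$ by (a). Conversely $\mathfrak c_D^i$ is locally bounded by a multiple of the Euclidean distance. So $\mathfrak c_D^i$ induces the standard topology. A $\mathfrak c_D^i$-Cauchy sequence is $\mathfrak c_D$-Cauchy, hence converges. Thus $(D,\mathfrak c_D^i)$ is a complete locally compact length space, and by the Hopf–Rinow–Cohn-Vossen theorem its bounded closed sets are compact. $\square$

Now let $h_i:\mathbb D\to D$ ($1\le i\le s$) be holomorphic with $h_1(\lambda_1)=p_0$, $h_i(\mu_i)=h_{i+1}(\lambda_{i+1})$ and $h_s(\mu_s)=p$. The image under $h_i$ of the hyperbolic segment from $\lambda_i$ to $\mu_i$ has $\mathfrak c_D$-length at most $d(\lambda_i,\mu_i)$. Hence $\mathfrak c_D^i(p_0,p)\le\sum_id(\lambda_i,\mu_i)$. If these sums were bounded along $(p_k)$, Proposition 10(b) would put all $p_k$ into a compact subset of $D$. So in a Cauchy complete domain chains of discs alone never bound a sequence without accumulation points. We need a bound for $\mathfrak c_D$ that is not a bound for $\mathfrak c_D^i$.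

## 5. A circle instead of a path: horizontal discs and bridges

The maximum principle provides such a bound.

**Lemma 11.** Let $f:\mathbb D\to\mathbb D$ be holomorphic, $c\in\mathbb D$, $0<r<1$, and $d(f(\zeta),c)\le C$ for all $|\zeta|=r$. Then $d(f(0),c)\le C$.

*Proof.* Let $M$ be a Möbius automorphism of $\mathbb D$ with $M(c)=0$. Then $|M\circ f|\le\tanh C$ on $|\zeta|=r$, hence at $0$ by the maximum principle. $\square$

The radius $r$ does not enter, although the path from $0$ to the circle has length $d(0,r)$, which is unbounded as $r\to1$. So we want a disc $A$ with center $p_0$, circles $|\zeta|=r_k$ in $A$ with $r_k\to1$, and points $p_k$ that are uniformly $\mathfrak c$-close to the *whole* circle $|\zeta|=r_k$. By Schwarz–Pick in $A$, it is enough that $p_k$ is close to a finite, sufficiently dense set of points $a_{kj}$ of that circle. This suggests a curve in $\mathbb C^2$ made of discs: $A=\mathbb D\times\{0\}$; a disc $E_k$ at height $w_k$ carrying $p_k=(0,w_k)$; and vertical bridges $V_{kj}$ over $a_{kj}$ joining $A$ to $E_k$. Two requirements are immediate.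

* In $E_k$ the center must be close to all $a_{kj}$. A unit disc will not do, since there $\rho(0,a_{kj})=r_k\to1$. We take radius $K$ large; then the distance is $r_k/K<1/K$.
* The $p_k$ must escape, so $w_k\to\infty$, and in the bridge $0$ and $w_k$ must be close. The disc $B(w_k,Kw_k)$ does this: the distance is $1/K$.

With bridges $V_{lj}=\{a_{lj}\}\times B(w_l,Kw_l)$ the set is not acceptable. For $l>k$ the disc $B(w_l,Kw_l)$ contains $w_k+s$ for all small $s\ge0$, because $|w_l-w_k|<w_l$. Choose $a_{lj_l}\to e^{i\theta}$ along a sequence of $l$. The points $(a_{lj_l},w_k+s)$ of the curve converge to $(e^{i\theta},w_k+s)$, which for small $s>0$ is not on the curve: bridges have $|z|<1$ and the heights of the horizontal discs are discrete. But $(e^{i\theta},w_k)\in E_k$, since $K>1$. So near this point the set is not even locally closed.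

Deleting the single points $w_k$ from the later bridges changes nothing, because $(a_{lj},w_k)$ stays in the union as a point of $E_k$. One has to delete a whole disc $\bar B(w_k,\eta_k)$ from every later bridge. Then bounded functions on the bridge are no longer restricted by Schwarz–Pick in $B(w_l,Kw_l)$; but if the radii $\eta_k$ have a small sum, Laurent decomposition shows that the distance of $0$ and $w_l$ hardly changes. That is the plan for the curve $X$. Afterward $X$ is thickened to a domain $D\supset X$: restriction to $X$ keeps the upper bound, and lifted test functions give completeness.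

We first treat $n=2$; the case $n\ge3$ is in Section 11. Fix an integer $K\ge5$ with
$$C_K:=2\tanh^{-1}\tfrac1K+\tanh^{-1}\tfrac4K<\varepsilon. \tag{3}$$

## 6. The curve $X\subset\mathbb C^2$

**Step 1: the bridge domains $G_l$.** This step fixes heights and holes so that only bridges of index $k$ come near height $w_k$. For $k\ge0$ put
$$w_k=(4K)^k,\qquad\eta_k=\frac1{K8^{k+1}},\qquad\text{so}\qquad\sum_{k\ge0}2\eta_k=\frac2{7K}\le\tau:=\frac1{2K}. \tag{4}$$
For $l\ge1$ let
$$B_l=B(w_l,Kw_l),\qquad G_l=B_l\setminus\bigcup_{k=0}^{l-1}\bar B(w_k,\eta_k).$$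
(For instance $G_1=B(4K,4K^2)\setminus\bar B(1,\tfrac1{8K})$.) For $k<l$ we have $|w_k-w_l|+\eta_k<2w_l\le Kw_l$, so the removed closed discs lie in $B_l$. They are pairwise disjoint, since distinct $w_k$ differ by at least $4K-1$, and they contain neither $0$ (as $w_k\ge1>\eta_k$) nor $w_l$. So $G_l$ is a bounded domain bounded by $l+1$ disjoint circles, and $0,w_l\in G_l$. Moreover
$$G_l\cap B(w_k,\eta_k)=\emptyset\qquad(k\ge0,\ k\ne l). \tag{5}$$
For $k<l$ this is the definition. For $k>l$: on $B_l$ we have $|w|<(K+1)w_l\le\frac{K+1}{4K}w_k\le\frac12w_k$, while on $B(w_k,\eta_k)$ we have $|w|>w_k-\eta_k>\frac12w_k$. In particular $w_k\notin\bar G_l$ for $k\ne l$.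

**Step 2: the pieces.** This step defines $X$ and lists its crossings. Let $0<r_1<r_2<\cdots\to1$. By uniform continuity of $\rho$ on the circle $|\zeta|=r_k$ we can choose $n_k$ so large that, with $a_{kj}=r_ke^{2\pi ij/n_k}$ ($1\le j\le n_k$), every $\zeta$ with $|\zeta|=r_k$ satisfies
$$\rho(\zeta,a_{kj})\le\tfrac1K\quad\text{for some }j. \tag{6}$$
The $a_{kj}$ are pairwise distinct and accumulate only on $|z|=1$. Define
$$A=\mathbb D\times\{0\},\quad E_k=B(0,K)\times\{w_k\}\ (k\ge1),\quad V_{kj}=\{a_{kj}\}\times G_k,$$
$$X=A\cup\bigcup_{k\ge1}E_k\cup\bigcup_{k\ge1,\,1\le j\le n_k}V_{kj}.$$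
The horizontal pieces $A,E_1,E_2,\dots$ are pairwise disjoint, and so are the $V_{kj}$. We have $A\cap V_{kj}=\{(a_{kj},0)\}$ and $E_k\cap V_{kj}=\{(a_{kj},w_k)\}$, and by (5) $E_l\cap V_{kj}=\emptyset$ for $l\ne k$. So exactly two pieces pass through each crossing, transversally, and $X$ is connected.

**Step 3: $X$ is locally closed and analytic.** This step is where the holes pay off. *Claim: every $x_0=(z_0,w_0)\in X$ has an open neighborhood $N\subset\mathbb C^2$ meeting only finitely many pieces, each of them in a closed subset of $N$.*

*Case $|z_0|<1$.* A small $N$ meets at most one horizontal piece, as the heights $0,w_1,w_2,\dots$ are discrete, and finitely many $V_{kj}$, as the $a_{kj}$ do not accumulate at $z_0$. Each piece $C$ is open in a complex line, so $\bar C\setminus C$ is closed; if $x_0\notin\bar C\setminus C$, we may shrink $N$ so that $N$ misses $\bar C\setminus C$, and then $N\cap C=N\cap\bar C$ is closed in $N$. So we check $x_0\notin\bar C\setminus C$. For $C=A$ and $C=E_k$ the set $\bar C\setminus C$ lies in $|z|=1$ and $|z|=K$, respectively. Suppose $x_0\in\bar V_{kj}\setminus V_{kj}$.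 Then $z_0=a_{kj}$ and $w_0\in\partial G_k$. But $x_0\in X$ and $z_0=a_{kj}$ leave only these possibilities: $w_0\in G_k$; or $w_0=0\in G_k$; or $w_0=w_k\in G_k$; or $w_0=w_l$ with $l\ne k$, and then $w_0\notin\bar G_k$. None of them allows $w_0\in\partial G_k$, a contradiction.

*Case $1\le|z_0|<K$.* Then $x_0\in E_k$ for some $k$. Take
$$N=\{|w-w_k|<\eta_k,\ |z-z_0|<\min(1-r_k,K-|z_0|)\}.$$
By (5), $N$ meets no $V_{lj}$ with $l\ne k$. It meets no $V_{kj}$, since $|z|>|z_0|-(1-r_k)\ge r_k=|a_{kj}|$ on $N$. It meets no other horizontal piece, since the other heights differ from $w_k$ by more than $\eta_k$. So $N\cap X=N\cap E_k$, which is closed in $N$. The claim is proved.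

Let $W$ be the union of these sets $N$. In each $N$ the set $X$ is a finite union of closed one-dimensional complex submanifolds. Hence $X$ is a closed analytic subset of $W$, each piece is closed in $X$, and every compact subset of $X$ meets only finitely many pieces. By the example after Definition 6, a function on $X$ is holomorphic if and only if it is holomorphic on each piece. Finally
$$X\subset P:=\{|z|<K\}\times\{|w-1|>\eta_0\}, \tag{7}$$
since $w_0=1$, all $G_l$ with $l\ge1$ omit $\bar B(1,\eta_0)$, and the heights $0$ and $w_k$, $k\ge1$, have distance at least $1>\eta_0$ from $1$.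

## 7. The points $p_k$ stay at bounded distance from $p_0$

**Lemma 12.** For all $l\ge1$ and $f\in\mathcal O(G_l,\mathbb D)$: $\rho(f(0),f(w_l))\le\frac4K$.

*Proof.* The purpose is to show that the holes cost little. Composing with a Möbius map, we may assume $f(w_l)=0$; then we must show $|f(0)|\le4/K$. Cauchy's formula gives the Laurent decomposition $f=f_0+\sum_{k<l}f_k$ on $G_l$ with $f_0\in\mathcal O(B_l)$ and
$$f_k(w)=-\frac1{2\pi i}\oint_{|\zeta-w_k|=\eta}\frac{f(\zeta)}{\zeta-w}\,d\zeta\qquad(|w-w_k|>\eta),$$
where $\eta>\eta_k$ is close to $\eta_k$; the value does not depend on $\eta$, so $f_k$ is holomorphic off $\bar B(w_k,\eta_k)$. Since $|f|<1$, estimating the integral and letting $\eta\downarrow\eta_k$ gives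
$$|f_k(w)|\le\frac{\eta_k}{|w-w_k|-\eta_k}.$$
If $|w-w_k|\ge1$, this is at most $2\eta_k$, since $\eta_k\le\frac12$. The condition holds for $w=0$ (as $w_k\ge1$), for $w=w_l$, and for $w\in\partial B_l$, where $|w-w_k|\ge Kw_l-w_l=(K-1)w_l>1$. By (4), $\sum_{k<l}|f_k|\le\tau$ at all these points.

Consequently $\limsup|f_0|\le1+\tau$ at $\partial B_l$, so $|f_0|\le1+\tau$ on $B_l$ by the maximum principle, and $|f_0(w_l)|\le|f(w_l)|+\tau=\tau$. In $B_l$ the pseudohyperbolic distance of $w_l$ and $0$ is $w_l/(Kw_l)=1/K$. Schwarz–Pick for $f_0/(1+\tau)$, together with $|a-b|\le2\rho(a,b)$, gives $|f_0(0)-f_0(w_l)|\le2(1+\tau)/K$ (trivially so if $f_0$ is constant). Therefore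
$$|f(0)|\le|f_0(0)|+\tau\le2\tau+\frac{2(1+\tau)}K\le\frac1K+\frac{2.5}K\le\frac4K.\qquad\square$$

Put $p_0=(0,0)\in A$ and $p_k=(0,w_k)\in E_k$ for $k\ge1$.

**Proposition 13.** For every holomorphic $\varphi:X\to\mathbb D$ and $k\ge1$: $d(\varphi(p_0),\varphi(p_k))\le C_K$.

*Proof.* In $E_k$ the points $p_k$ and $(a_{kj},w_k)$ have pseudohyperbolic distance $r_k/K<1/K$. By Schwarz–Pick on $E_k$ and Lemma 12 on $V_{kj}$,
$$d(\varphi(p_k),\varphi(a_{kj},w_k))\le\tanh^{-1}\tfrac1K,\qquad d(\varphi(a_{kj},w_k),\varphi(a_{kj},0))\le\tanh^{-1}\tfrac4K.$$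
Let $|\zeta|=r_k$ and choose $j$ as in (6). Schwarz–Pick on $A$ gives $d(\varphi(a_{kj},0),\varphi(\zeta,0))\le\tanh^{-1}\frac1K$. Adding, $d(\varphi(p_k),\varphi(\zeta,0))\le C_K$ for all $|\zeta|=r_k$. Lemma 11 with $f=\varphi(\cdot,0)$, $c=\varphi(p_k)$ finishes the proof. $\square$

## 8. Test functions that detect every escape to infinity in $X$

We now produce countably many holomorphic functions $X\to\mathbb D$ that prevent Cauchy sequences from escaping. A sequence can leave $X$ through an edge of a fixed piece, or by passing through infinitely many pieces. Boundary circles of a fixed $E_k$ or $V_{kj}$ are guarded by Blaschke products, whose modulus tends to $1$ there. The rim of $A$ must *not* be guarded by a finite Blaschke product in the same way; for this rim, and for runs through infinitely many pieces, we use functions whose values keep oscillating.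

The reason for the warning is this: a function $\varphi:X\to\mathbb D$ with $|\varphi(\zeta,0)|\to1$ uniformly as $|\zeta|\to1$ has finitely many zeros on $A$, hence equals a finite Blaschke product there up to a factor of modulus $1$, and is constant or takes values on the circle $|\zeta|=r_k$ that are spread around close to the unit circle. The constant case is excluded by $|\varphi|<1$, and in the nonconstant case $d$-distances between values on that circle are unbounded as $k\to\infty$, contradicting the bound $2C_K$ that the proof of Proposition 13 gives for them.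

Define on $X$:

* $f_m$ ($m\ge1$): $\frac{z^m}{K+1}$ on $A$; $\frac{a_{kj}^m}{K+1}\bigl(1-\frac w{w_k}\bigr)$ on $V_{kj}$; $0$ on all $E_k$.
* $g_k$ ($k\ge1$): $\frac1{K+1}$ on $E_k$; $\frac w{(K+1)w_k}$ on $V_{kj}$, $1\le j\le n_k$; $0$ on all other pieces.
* $e_k$ ($k\ge1$): on $E_k$ the finite Blaschke product in $z/K$ with zeros $a_{kj}/K$, $1\le j\le n_k$; $0$ on all other pieces.
* $q_{kj\Gamma}$, for each $V_{kj}$ and each boundary circle $\Gamma$ of $G_k$: let $v(w)=\frac{w-w_k}{Kw_k}$ if $\Gamma$ is the outer circle, and $v(w)=\frac{\eta_l}{w-w_l}$ if $\Gamma$ is the circle $|w-w_l|=\eta_l$, $l<k$. Let $b$ be the Blaschke product with zeros $v(0)$ and $v(w_k)$. Put $q_{kj\Gamma}=b\circ v$ on $V_{kj}$ and $0$ on all other pieces.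

**They are well defined and holomorphic.** We check the crossings. At $(a_{kj},0)\in A\cap V_{kj}$: $f_m$ is $\frac{a_{kj}^m}{K+1}$ from both sides; all other functions are $0$ from both sides. At $(a_{kj},w_k)\in E_k\cap V_{kj}$: $f_m$ is $0$ from both sides; $g_k$ is $\frac1{K+1}$ from both sides; $e_k$ and $q_{kj\Gamma}$ vanish from both sides by the choice of zeros; the rest are $0$.

**They have modulus less than $1$.** On $G_k$ we have $|1-\frac w{w_k}|<K$ and $|w|<(K+1)w_k$, which settles $f_m$ and $g_k$. Finite Blaschke products map $\mathbb D$ to $\mathbb D$, and $v$ maps $G_k$ into $\mathbb D$. Moreover $|e_k|\to1$ as $|z|\to K$ in $E_k$, and $|q_{kj\Gamma}|\to1$ as $w\to\Gamma$, because $|v|\to1$ there.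

**They form a null sequence.** Enumerate all of them as $(F_m)_{m\ge1}$. A compact subset of $X$ meets finitely many pieces. On $A$ it stays in some $|z|\le r<1$, and on $V_{kj}$ we have $|f_m|\le|a_{kj}|^m$, so $f_m\to0$ uniformly on it. Of the functions $g_k,e_k,q_{kj\Gamma}$ only finitely many are not identically $0$ on a given piece, so all but finitely many of them vanish on the compact set. By Section 2, $\sup_m|F_m(x)|<1$ for each $x\in X$. Put
$$\delta(x,y)=\sup_m|F_m(x)-F_m(y)|.$$

**Lemma 14.** Let $(x_\nu)\subset X$ have no accumulation point in $X$ and satisfy $\sup_\nu\sup_m|F_m(x_\nu)|<1$. Then $(x_\nu)$ is not $\delta$-Cauchy.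

*Proof.* Suppose it is $\delta$-Cauchy. Infinitely many $x_\nu$ lie in $A$, or in the union of the $E_k$, or in the union of the $V_{kj}$. In the last two cases either one fixed piece contains infinitely many $x_\nu$, or we can make $k$ strictly increasing (for each $k$ there are only finitely many $j$). Since there is no accumulation point, after passing to a subsequence one of the following holds.

(i) *$x_\nu=(z_\nu,0)\in A$, $|z_\nu|\to1$.* Fix $\nu$ and choose $m$ with $|z_\nu|^m\le\frac12$. Then $\delta(x_\nu,x_\mu)\ge\frac{|z_\mu|^m-|z_\nu|^m}{K+1}$, and $\mu\to\infty$ gives $\limsup_\mu\delta(x_\nu,x_\mu)\ge\frac1{2(K+1)}$. This holds for every $\nu$: a contradiction.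

(ii) *$x_\nu\in E_k$, $k$ fixed, $|z_\nu|\to K$.* Then $|e_k(x_\nu)|\to1$, contradicting the hypothesis on the suprema.

(iii) *$x_\nu\in E_{k_\nu}$, $k_\nu$ strictly increasing.* Then $g_{k_\nu}(x_\nu)=\frac1{K+1}$ and $g_{k_\nu}(x_\mu)=0$ for $\mu\ne\nu$, so $\delta(x_\nu,x_\mu)\ge\frac1{K+1}$: a contradiction.

(iv) *$x_\nu=(a_{kj},\omega_\nu)\in V_{kj}$, $(k,j)$ fixed, $\omega_\nu\to\omega\in\Gamma\subset\partial G_k$.* Then $|q_{kj\Gamma}(x_\nu)|\to1$, contradicting the hypothesis on the suprema.

(v) *$x_\nu=(a_\nu,\omega_\nu)\in V_{k_\nu j_\nu}$, where $a_\nu=a_{k_\nu j_\nu}$, $k_\nu$ strictly increasing.* Put $t_\nu=\omega_\nu/w_{k_\nu}$. For $\mu\ne\nu$ we have $g_{k_\nu}(x_\mu)=0$, so $\delta(x_\nu,x_\mu)\ge\frac{|t_\nu|}{K+1}$; the Cauchy property gives $t_\nu\to0$. Thus the points sink, relative to their scale, to the foot of the bridges, and the $f_m$ see them as points near the rim of $A$. Fix $\nu$ and choose $m$ with $|a_\nu|^m\le\frac1{2K}$. Then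
$$|f_m(x_\nu)|=\frac{|a_\nu|^m|1-t_\nu|}{K+1}\le\frac{|a_\nu|^mK}{K+1}\le\frac1{2(K+1)}.$$
As $\mu\to\infty$, $|a_\mu|=r_{k_\mu}\to1$ and $t_\mu\to0$, so $|f_m(x_\mu)|\to\frac1{K+1}$. Hence $\limsup_\mu\delta(x_\nu,x_\mu)\ge\frac1{2(K+1)}$ for every $\nu$: a contradiction. $\square$

## 9. Thickening $X$ to a domain $D$

**Step 1: a Stein neighborhood.** This step makes extension theorems available. The normalization of $X$ is the disjoint union of its pieces: each piece is closed in $X$, compact sets meet finitely many pieces, and all singularities are nodes. The pieces are planar domains, so this disjoint union is Stein, and by Narasimhan's theorem $X$ is Stein. It is a closed analytic subset of the open set $W\cap P$. By Siu's theorem there is a Stein open set $\Omega$ with $X\subset\Omega\subset W\cap P$. Since $X$ is connected, we may replace $\Omega$ by its component containing $X$. Then $X$ is a closed analytic subset of $\Omega$. By Theorem B the restriction $\mathcal O(\Omega)\to\mathcal O(X)$ is onto. Put $I(X)=\{g\in\mathcal O(\Omega):g|_X=0\}$. For each $p\in\Omega\setminus X$ there is $g\in I(X)$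 with $g(p)=1$: apply Theorem B to the analytic set $X\cup\{p\}$ and the function that is $0$ on $X$ and $1$ at $p$.

**Step 2: lifting the $F_m$ to a null sequence.** Lifts one by one would not be enough, since we need $\sup_m$ of the lifts to be continuous. The space $\mathcal O(X)$ is Fréchet: a locally uniform limit on $X$ is holomorphic on each piece, hence holomorphic. So the restriction is a continuous surjection of Fréchet spaces and therefore open. Let $U_1\supset U_2\supset\cdots$ be a base of neighborhoods of $0$ in $\mathcal O(\Omega)$. For each $m$ let $i(m)\le m$ be the largest index such that $F_m$ has a lift in $U_{i(m)}$, and let $\tilde F_m$ be such a lift; if there is no such index, let $\tilde F_m$ be any lift. For given $i$, the image of $U_i$ in $\mathcal O(X)$ is a neighborhood of $0$, so it contains $F_m$ for all large $m$, and then $i(m)\ge i$ once also $m\ge i$. Hence $i(m)\to\infty$, and $(\tilde F_m)$ is a null sequence in $\mathcal O(\Omega)$ with $\tilde F_m|_X=F_m$.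

**Step 3: the neighborhood $U$ of $X$.** In $U$ every point has a partner on $X$ with almost the same test values, and the approximation improves toward infinity. Let $\sigma:\Omega\to[0,\infty)$ be continuous and proper, and put
$$U=\Bigl\{y\in\Omega:\ \exists\,x\in X\ \text{with}\ |\sigma(y)-\sigma(x)|<1,\ \sup_m|\tilde F_m(y)-F_m(x)|<\tfrac1{1+\sigma(x)}\Bigr\}. \tag{8}$$
For fixed $x$ the functions $\tilde F_m-F_m(x)$ form a null sequence, because also $F_m(x)\to0$. So the supremum is continuous in $y$, and $U$ is a union of open sets. Taking $x=y$ shows $X\subset U$.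

**Step 4: functions that confine $D$ to $U$.** We want a null sequence $(H_i)\subset I(X)$ such that each $y\in\Omega\setminus U$ has $|H_i(y)|>1$ for some $i$. Let $K_1\subset K_2\subset\cdots$ be $\mathcal O(\Omega)$-convex compacts exhausting $\Omega$ with $K_s\subset\operatorname{int}K_{s+1}$, and $K_0=K_{-1}=\emptyset$. For $s\ge0$ let
$$L_s=(K_{s+1}\setminus\operatorname{int}K_s)\setminus U,$$
which is compact. Every point of $\Omega$ lies in some $K_{s+1}\setminus\operatorname{int}K_s$ (take the least $s$ with the point in $K_{s+1}$), so $\Omega\setminus U=\bigcup_sL_s$. Let $p\in L_s$. Then $p\notin X$, since $X\subset U$, and $p\notin K_{s-1}$. Choose $g\in I(X)$ with $g(p)=2$ and, by convexity of $K_{s-1}$, a function $q\in\mathcal O(\Omega)$ with $q(p)=1$ and $|q|<1$ on $K_{s-1}$. By compactness $\sup_{K_{s-1}}|q|<1$, so for large $M$ the function $H=gq^M\in I(X)$ satisfies $|H|<2^{-s}$ on $K_{s-1}$; and $|H|>1$ near $p$, since $H(p)=2$. Finitely many such $H$ suffice to cover $L_s$. Collect them over all $s$ into one sequence $(H_i)$, extended by zeros if it is finite. A compact set lies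 in some $K_{s_0}$, and there all functions chosen for $L_s$ with $s\ge s_0+1$ are less than $2^{-s}$ in modulus. So the sequence is null.

**Step 5: definition of $D$.** Let
$$\Phi=\max\Bigl(\sup_m|\tilde F_m|,\ \sup_i|H_i|\Bigr),$$
which is continuous on $\Omega$ by Section 2. On $X$ we have $\Phi=\sup_m|F_m|<1$. Let
$$D=\text{the connected component of }\{y\in\Omega:\Phi(y)<1\}\text{ containing }X.$$
Outside $U$ some $|H_i|$ exceeds $1$; hence
$$X\subset D\subset U,\qquad|\tilde F_m|<1\ \text{and}\ |H_i|<1\ \text{on }D. \tag{9}$$

**Step 6: $D$ is pseudoconvex and, up to a biholomorphic map, bounded.** $\Phi$ is plurisubharmonic, being a continuous supremum of plurisubharmonic functions. Since $t\mapsto\frac1{1-t}$ is convex and increasing on $t<1$, the function $\frac1{1-\Phi}$ is plurisubharmonic on $D$. Let $\chi\ge0$ be a continuous plurisubharmonic exhaustion function of $\Omega$. Then $\chi+\frac1{1-\Phi}$ is a continuous plurisubharmonic exhaustion of $D$: for $c>0$, its sublevel set at $c$ lies in the compact set $\{\chi\le c\}\cap\{\Phi\le1-\frac1c\}$, and it is closed there because $D$,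 a component, is relatively closed in $\{\Phi<1\}$. So $D$ is pseudoconvex.

By (7), $D\subset\Omega\subset P$, and $\psi(z,w)=\bigl(z,\frac1{w-1}\bigr)$ is injective and holomorphic on $P$ with $|z|<K$ and $\bigl|\frac1{w-1}\bigr|<\frac1{\eta_0}$. So $\psi$ maps $D$ biholomorphically onto a bounded domain. The metric $\mathfrak c_D$, pseudoconvexity, convergence in $D$ and relative compactness in $D$ are biholomorphically invariant, so it suffices to prove the remaining claims for $D$ itself. In particular $D$ is $\mathfrak c$-hyperbolic.

## 10. Verification for $n=2$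

**The ball $B_{\mathfrak c_D}(p_0,\varepsilon)$ is not relatively compact.** For $f\in\mathcal O(D,\mathbb D)$ the restriction $f|_X$ is a holomorphic map $X\to\mathbb D$, so Proposition 13 and (3) give $\mathfrak c_D(p_0,p_k)\le C_K<\varepsilon$ for all $k\ge1$. But $p_k=(0,(4K)^k)$ is unbounded in $\mathbb C^2$ along every subsequence, so $(p_k)$ has no accumulation point in $D$. This is property 2.

**The $p_k$ are uniformly separated.** For $k\ne l$, $k,l\ge1$, the lift of $g_k$ maps $D$ to $\mathbb D$ by (9) and takes the values $\frac1{K+1}$ at $p_k$ and $0$ at $p_l$. Hence $\mathfrak c_D(p_k,p_l)\ge\tanh^{-1}\frac1{K+1}$. This is property 3.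

**$D$ is Cauchy complete.** Let $(y_\nu)\subset D$ be $\mathfrak c_D$-Cauchy. We show first that it stays away from the set $\Phi=1$, then that it cannot leave $\Omega$, then that it converges.

(a) By (1), $\sup_m|\tilde F_m(y_\nu)-\tilde F_m(y_\mu)|\le2\,\mathfrak c_D(y_\nu,y_\mu)$.

(b) *There is $s<1$ with $\Phi(y_\nu)\le s$ for all $\nu$.* A Cauchy sequence is bounded, so $R:=\sup_\nu\mathfrak c_D(p_0,y_\nu)<\infty$. Let $F$ be any of the $\tilde F_m,H_i$. Then
$$\tanh^{-1}|F(y_\nu)|=d(0,F(y_\nu))\le d(0,F(p_0))+d(F(p_0),F(y_\nu))\le\tanh^{-1}\Phi(p_0)+R.$$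
The right side does not depend on $F$ or $\nu$; let $s$ be its hyperbolic tangent.

(c) *$\{y_\nu\}$ is relatively compact in $\Omega$.* Otherwise, since $\sigma$ is proper, $\sigma(y_\nu)\to\infty$ after passing to a subsequence. By (9), $y_\nu\in U$, so by (8) there are $x_\nu\in X$ with $|\sigma(x_\nu)-\sigma(y_\nu)|<1$ and
$$\sup_m|\tilde F_m(y_\nu)-F_m(x_\nu)|<\frac1{1+\sigma(x_\nu)}\to0.$$
Then $\sigma(x_\nu)\to\infty$, and since $\sigma$ is continuous on $X$, $(x_\nu)$ has no accumulation point in $X$. It is $\delta$-Cauchy, because by (a)
$$\delta(x_\nu,x_\mu)\le\frac1{1+\sigma(x_\nu)}+2\,\mathfrak c_D(y_\nu,y_\mu)+\frac1{1+\sigma(x_\mu)}.$$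
By (b), $\sup_m|F_m(x_\nu)|\le s+\frac1{1+\sigma(x_\nu)}$, so $\limsup_\nu\sup_m|F_m(x_\nu)|\le s<1$. For each single $\nu$ we also have $\sup_m|F_m(x_\nu)|<1$, so $\sup_\nu\sup_m|F_m(x_\nu)|<1$. This contradicts Lemma 14.

(d) *Convergence.* By (c), every subsequence of $(y_\nu)$ has a further subsequence converging to some $y^*\in\Omega$. By (b) and continuity, $\Phi(y^*)\le s<1$. As $y^*\in\bar D$ and $D$ is relatively closed in $\{\Phi<1\}$, we get $y^*\in D$. If $y^*$ and $y^{**}$ are two such limits, continuity of $\mathfrak c_D$ and the Cauchy property give $\mathfrak c_D(y^*,y^{**})=0$, so $y^*=y^{**}$. Hence $y_\nu\to y^*\in D$.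

This proves Theorem 9 for $n=2$. $\square$

## 11. Products with polydiscs: all $n\ge3$

Let $D_2\subset\mathbb C^2$ be a bounded domain as in Theorem 9 with points $p_k$, and put $D=D_2\times\mathbb D^{n-2}$. It is bounded and pseudoconvex. Let $(y_\nu,\zeta_\nu)$ be $\mathfrak c_D$-Cauchy. The projections are holomorphic, so $(y_\nu)$ is $\mathfrak c_{D_2}$-Cauchy and each coordinate of $\zeta_\nu$ is $d$-Cauchy in $\mathbb D$. All of these converge, so $(y_\nu,\zeta_\nu)$ converges in $D$: property 1. The holomorphic map $y\mapsto(y,0)$ gives $\mathfrak c_D((p_0,0),(p_k,0))\le\mathfrak c_{D_2}(p_0,p_k)<\varepsilon$, and $((p_k,0))_k$ has no accumulation point in $D$: property 2. The projection to $D_2$ gives $\mathfrak c_D((p_k,0),(p_l,0))\ge\mathfrak c_{D_2}(p_k,p_l)$: property 3. This completes the proof of Theorem 9. $\blacksquare$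

## 12. The topology and the inner distance of these domains

Let $D$ be a domain as in Theorem 9. By Proposition 10(a) the $\mathfrak c_D$-topology is the standard one, so the failure of finite compactness is not a topological artifact. Consequently, for each fixed $a\in D$, sufficiently small balls $B_{\mathfrak c_D}(a,r)$ lie in a compact Euclidean ball contained in $D$ and are relatively compact. But since $\varepsilon$ in Theorem 9 is arbitrary, no radius $r>0$ works for all bounded $\mathfrak c$-Cauchy complete domains, in any dimension $n\ge2$.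

By Proposition 10(b) all $\mathfrak c_D^i$-balls are relatively compact. Since $(p_k)$ has no accumulation point in $D$,
$$\mathfrak c_D^i(p_0,p_k)\to\infty\qquad\text{while}\qquad\mathfrak c_D(p_0,p_k)<\varepsilon.$$
In the construction one sees how this fits together: every chain through $X$ from $p_0$ to $p_k$ has to cross $A$ toward its rim, while Lemma 11 gets from the circle $|\zeta|=r_k$ to its center at no cost. The failure of finite compactness comes precisely from $\mathfrak c_D$ not being inner.
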